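# Common neighbors, essential edges, and a degree conjecture for 3-critical graphs

## 1. Graphs held together by unique common neighbors

All graphs are finite, undirected, and without loops or multiple edges. In a graph $F$ we write $N(u)$ for the set of neighbors of $u$, $d(u)=|N(u)|$, and $u\sim u'$ for adjacency. The whole talk is about graphs $F$ that satisfy the following two conditions at once.

**Definition 1 (property P).** $F$ has property P if any two distinct vertices of $F$ have a common neighbor in $F$.

**Definition 2 (essential edge, witness).** An edge $e$ of $F$ is essential if it can be written $e=pc$ so that, for some vertex $r\ne p$,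
$$N(p)\cap N(r)=\{c\}.$$
We then say that the pair $\{p,r\}$ witnesses $e$.

Here $r\neq c$ automatically, because $c\in N(r)$. The definition says that deleting $e$ leaves the pair $p,r$ without any common neighbor. So a graph with property P in which every edge is essential is a graph with P from which no edge may be removed.

In the triangle $K_3$ any two vertices have exactly one common neighbor, the third vertex, so P holds and each edge is essential. In $K_4$ property P holds, but any two vertices have two common neighbors, so no edge is essential. In the 5-cycle two adjacent vertices have no common neighbor, so P fails. A larger example is the windmill, formed by $t$ triangles sharing one vertex $h$. Two vertices other than $h$ have the common neighbor $h$; and if $hkk'$ is one of the triangles, then $N(h)\cap N(k')=\{k\}$. The pair $\{h,k'\}$ therefore witnesses both $hk$ and $k'k$, so P holds and every edge is essential.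

## 2. Passing to the complement: 3-critical graphs

These graphs are the complements of a class of graphs defined by domination. A set $D\subseteq V(G)$ is *dominating* if every vertex not in $D$ is adjacent to some vertex of $D$. The *domination number* $\gamma(G)$ is the minimum size of a dominating set. A graph $G$ is *domination critical* if $\gamma(G+e)<\gamma(G)$ for every pair $e$ of nonadjacent vertices, and a domination critical graph with $\gamma(G)=k$ is called *$k$-critical*.

For a small example let $G$ be the disjoint union of an edge $\mu\mu'$ and a 4-cycle $c_1c_2c_3c_4$. One vertex is needed for the edge and two for the cycle, so $\gamma(G)=3$. If we add a chord to the cycle, one vertex dominates the four $c$'s, and $\gamma$ drops to $2$. If we add $\mu c_1$, then $\{\mu,c_3\}$ is dominating: $\mu$ takes care of $\mu'$ and $c_1$, and $c_3$ of $c_2$ and $c_4$. By symmetry every missing edge has this effect, so $G$ is 3-critical.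

The following conjecture is taken from "Critical Concepts in Domination". Let $n$ be the number of vertices of $G$ and $[x]$ the integer part of $x$.

**Conjecture.** If $d_1\le d_2\le\cdots\le d_n$ is the degree sequence of a 3-critical graph $G$, then $d_{i+1}+d_{n-i}\ge n-3$ for each integer $i$ with $0\le i\le[n/2]$.

In the example the degrees are $1,1,2,2,2,2$ and $n-3=3$. The sums for $i=0,1,2,3$ are $3,3,4,4$, so the conjecture holds there, with equality at $i=0$.

We prove that the conjecture is false, already for $i=0$, with arbitrarily large deficit, and we determine exactly how far the case $i=0$ can fail.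

**Theorem A.** For every integer $q\ge3$ there is a connected 3-critical graph $G_q$ on $n=q^3+\binom q2+q+1$ vertices with $d_1=q$ and $d_n=n-2q$. Hence $d_1+d_n=n-q$, so for every $q\ge4$ the conjecture fails at $i=0$.

The smallest case is $q=4$, where $n=75$ and $d_1+d_n=71<72=n-3$. For $q=3$ we get $n=34$ and $d_1+d_n=3+28=31=n-3$.

**Theorem B.** Every 3-critical graph satisfies
$$d_1+d_n\ \ge\ n-\max\{3,d_1\},$$
and for every value of $d_1\ge0$ equality is attained by some 3-critical graph. In particular $d_1+d_n\ge n-3$ holds when $d_1\le3$ and can fail for every value $d_1\ge4$.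

Nothing is claimed about the indices $i\ge1$ separately; the conjecture asserts all $i$, so Theorem A refutes it.

From now on $F=\overline G$ is the complement of $G$, and $N(\cdot)$, $d(\cdot)$, $\sim$ refer to $F$ unless $G$ is named.

**Lemma 1.** Let $n\ge2$. Then $G$ is 3-critical if and only if $F=\overline G$ has property P and every edge of $F$ is essential.

*Proof.* A 2-set $\{p,r\}$ dominates $G$ exactly when no third vertex is nonadjacent in $G$ to both $p$ and $r$, that is, when $p$ and $r$ have no common neighbor in $F$. The same holds for $G+e$ and $F-e$.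

Suppose $F$ has P and all its edges are essential. By P no 2-set dominates $G$; then no 1-set does either, since it could be enlarged. So $\gamma(G)\ge3$. Let $e=pc$ be any edge of $F$, with $N(p)\cap N(r)=\{c\}$. In $F-e$ the vertices $p,r$ have no common neighbor, so $\{p,r\}$ dominates $G+e$ and $\gamma(G+e)\le2$. Since $n\ge2$, P guarantees that $F$ has at least one edge $e=pc$. The set $\{p,r,c\}$ dominates $G$, because $c$ is the only vertex outside $\{p,r\}$ whose domination in $G+e$ could depend on $e$. So $\gamma(G)=3$, and every added edge lowers it.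

Conversely, let $G$ be 3-critical. No 2-set dominates $G$, which is P. Let $e\in E(F)$. Some 2-set $\{p,r\}$ dominates $G+e$ (enlarge a smaller dominating set if necessary), so $p,r$ have no common neighbor in $F-e$. By P they have a common neighbor $c$ in $F$, so $e\in\{pc,rc\}$; by symmetry say $e=pc$. If $c'\ne c$ were another common neighbor in $F$, then likewise $e\in\{pc',rc'\}$. But $pc'\ne pc$, and $rc'=pc$ would force $c'=p$ (as $c'\ne c$), which is impossible because $c'$ is a neighbor of $p$. So $N(p)\cap N(r)=\{c\}$ and $e$ is essential. $\square$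

Degrees translate by $d_G(u)=n-1-d(u)$. So $d_1=n-1-\Delta(F)$ and $d_n=n-1-\delta(F)$, and
$$d_1+d_n\ge n-3\quad\Longleftrightarrow\quad \Delta(F)+\delta(F)\le n+1. \tag{1}$$

## 3. Joins with a perfect matching: equality for $d_1\le3$

This section gives the equality cases of Theorem B with $d_1\in\{0,1,2,3\}$. Take $m\in\{1,2,3,4\}$ and $t$ with $2t-2\ge m-1$. Let $F$ be the join of an independent set $M$, $|M|=m$, with a perfect matching $tK_2$: every vertex of $M$ is adjacent to all $2t$ matching vertices. For $m=1$ this is the windmill; for $m=t=2$ it is the complement of our six-vertex example.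

Two vertices of $M$ share all matching vertices, and two matching vertices share all of $M$. For $\mu\in M$ and a matching edge $kk'$ we have $N(k')=M\cup\{k\}$, while $N(\mu)$ is the set of matching vertices, so $N(\mu)\cap N(k')=\{k\}$. Hence P holds. The pair $\{\mu,k'\}$ witnesses both $\mu k$ and $k'k$, so all edges are essential.

By Lemma 1, $G=\overline F$ is 3-critical. Its degrees are $m-1$ on $M$ and $2t-2$ on the matching vertices, and $n=m+2t$. Since $2t-2\ge m-1$, we get $d_1=m-1\le 3$ and
$$d_1+d_n=(m-1)+(2t-2)=n-3=n-\max\{3,d_1\}.$$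

## 4. Witnesses through a vertex of maximum degree

Let $v$ have maximum degree in $F$. For any $u\neq v$,
$$|N(v)\cap N(u)|=d(v)+d(u)-|N(v)\cup N(u)|\ \ge\ d(v)+d(u)-n. \tag{2}$$
If some pair $\{v,u\}$ is a witness, the left side is $1$, so $\Delta(F)+\delta(F)\le d(v)+d(u)\le n+1$, and this is exactly (1). A natural plan for proving the case $i=0$ is therefore to find a witness that contains $v$. Edges at $v$ are essential, so they look like the right place to search.

The plan stops here: an edge $vu$ can be witnessed from its other end, by a pair $\{u,u'\}$ with $N(u)\cap N(u')=\{v\}$, and such a pair does not contain $v$. Nothing forces $v$ to lie in any witness.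

Suppose, then, that $v$ is in no witness. Where are the witnesses? Each edge $vu$ is witnessed by some $\{u,u'\}$ inside $N(v)$ whose only common neighbor is $v$. An edge $xx'$ with both ends in $N(v)$, witnessed by $N(x)\cap N(w)=\{x'\}$, needs $w\notin N(v)$, since otherwise $v$ would be a second common neighbor. So the few non-neighbors of $v$ must witness all edges inside $N(v)$. If there are $\rho$ of them, each $x\in N(v)$ can serve, together with some $w$, as a witness for at most $\rho$ edges $xx'$ of this kind, because $w$ determines $x'$. These constraints shape the counterexample in Section 5 and its upper bound in Sections 7–11.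

## 5. The graph $F_q$

Let $q\ge3$, with indices in $\mathbb Z_q$. The vertices of $F_q$ are one vertex $v$; vertices $w_j$ for $j\in\mathbb Z_q$; vertices $y_{ij}=y_{ji}$ for each 2-subset $\{i,j\}$ of $\mathbb Z_q$, forming the set $Y$; and the set $X=\{(a,t,k):a,t,k\in\mathbb Z_q\}$. The edges are given by four rules.

1. $v$ is adjacent to all of $X\cup Y$.
2. $w_j$ is adjacent to all $(j,t,k)$ and to all $y_{ij}$, $i\ne j$.
3. $(a,t,k)$ with $k\ne0$ is adjacent to $y_{t-k,t}$.
4. $(a,t,k)$ is adjacent to $(t,t',k)$ whenever $t'\notin\{a,a+k\}$.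

The $w_j$ are the non-neighbors of $v$. The first coordinate of $x=(a,t,k)$ names its unique neighbor among the $w$'s. The set $X$ splits into $q$ layers by the third coordinate, and edges inside $X$ stay in one layer.

Why layers at all? With only the layer $k=0$ the neighbors of $y_{ij}$ would be $v,w_i,w_j$, none adjacent to $v$, so the pair $v,y_{ij}$ would violate P. The layers $k\ne0$ give $y_{ij}$ neighbors in $X$ through rule 3. This has a price. Suppose rule 4 excluded only $t'=a$. Then for $k\ne0$ the vertex $x=(a,t,k)$ would share with $w_{t-k}$ both $y_{t-k,t}$ and $(t-k,a,k)$, and the pair $\{x,w_{t-k}\}$ would witness nothing. The extra exclusion $t'\ne a+k$ removes exactly the edge from $(t-k,a,k)$ to $(a,t,k)$.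

**Neighborhoods.** We list them; everything later is read off this list. Rule 4 gives no loop, since $(a,t)=(t,t')$ would give $t'=a$. The neighbors of $x=(a,t,k)$ are

* $v$ and $w_a$;
* $y_{t-k,t}$, if $k\ne0$;
* the *successors* $(t,t',k)$ with $t'\notin\{a,a+k\}$;
* the *predecessors* $(b,a,k)$ with $b\notin\{t,t-k\}$.

For the last item, $(b,a,k)$ is joined to $(a,t,k)$ by rule 4 when $t\notin\{b,b+k\}$, which is $b\notin\{t,t-k\}$. Successors have first coordinate $t$ and predecessors have first coordinate different from $t$, so no vertex is both. There are $q-2$ of each kind if $k\neq0$ and $q-1$ of each if $k=0$. Hence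
$$d(x)=3+2(q-2)=2q-1\ (k\ne0),\qquad d(x)=2+2(q-1)=2q\ (k=0).$$
For instance, for $q=4$ the vertex $(0,1,1)$ has the seven neighbors $v$, $w_0$, $y_{01}$, $(1,2,1)$, $(1,3,1)$, $(2,0,1)$, $(3,0,1)$.

Next, $y_{ij}$ is adjacent to $(a,t,k)$ exactly when $k\ne 0$ and $\{t-k,t\}=\{i,j\}$, so
$$N(y_{ij})=\{v,w_i,w_j\}\cup\{(a,j,j-i),(a,i,i-j):a\in\mathbb Z_q\},\qquad d(y_{ij})=2q+3.$$
Finally $d(w_j)=q^2+q-1$ and $d(v)=q^3+\binom q2=n-1-q$. For $q\ge3$ the largest of these degrees is $d(v)$ and the smallest is $2q-1$. So in $G_q=\overline{F_q}$ we have $d_1=q$ and $d_n=n-1-(2q-1)=n-2q$.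

**What $x$ shares with each $w_b$.** Put $W_b=N(w_b)=\{(b,t,k):t,k\in\mathbb Z_q\}\cup\{y_{ib}:i\ne b\}$, and let $x=(a,t,k)$. Neither $v$ nor any $w$ lies in $W_b$. The vertex $y_{t-k,t}$ (when $k\ne0$) lies in $W_b$ only for $b\in\{t,t-k\}$. The successors of $x$ lie in $W_t$, and the predecessor $(b',a,k)$ lies in $W_{b'}$, with $b'\notin\{t,t-k\}$. Hence
$$b\notin\{t,t-k\}\ \Longrightarrow\ N(x)\cap W_b=\{(b,a,k)\}, \tag{3}$$
$$k\ne0,\ b=t-k\ \Longrightarrow\ N(x)\cap W_b=\{y_{t-k,t}\}, \tag{4}$$
$$b=t\ \Longrightarrow\ N(x)\cap W_b\supseteq\{(t,t',k):t'\notin\{a,a+k\}\}\ne\emptyset, \tag{5}$$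
where nonemptiness in (5) uses $q\ge3$. For each $x$ and each $b$ one of the three cases applies.

## 6. $F_q$ satisfies Lemma 1: proof of Theorem A

**Step 1: property P.** We go through the types of pairs and exhibit a common neighbor.

* Two vertices of $X\cup Y$: $v$.
* $v$ and $w_j$: any $y_{ij}$.
* $v$ and $y_{ij}$: $(0,j,j-i)$, which rule 3 joins to $y_{j-(j-i),j}=y_{ij}$.
* $v$ and $x\in X$: any predecessor of $x$; there are at least $q-2\ge1$.
* $w_i$ and $w_j$: $y_{ij}$.
* $w_b$ and $x\in X$: by (3), (4) or (5).
* $w_b$ and $y_{ij}$ (any $b$): $(b,j,j-i)$.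

**Step 2: every edge is essential.** We go through the types of edges and exhibit a witness.

* $w_iy_{ij}$: the pair $\{w_i,w_j\}$, since $N(w_i)\cap N(w_j)=\{y_{ij}\}$. Indeed the $X$-parts have first coordinates $i$ and $j$, and $y_{ij}$ is the only $y$ whose index set contains both.
* $(a,t,k)\,y_{t-k,t}$ with $k\ne0$: the pair $\{(a,t,k),w_{t-k}\}$, by (4).
* $(b,a,k)(a,t,k)$ with $t\notin\{b,b+k\}$ (every edge of rule 4 has this form): here $b\notin\{t,t-k\}$, so the pair $\{(a,t,k),w_b\}$ works by (3).
* $w_b(b,a,k)$: choose $t\notin\{b,b+k\}$, possible as $q\ge3$. By (3) the pair $\{w_b,(a,t,k)\}$ has the unique common neighbor $(b,a,k)$.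
* $vx$ with $x=(a,t,k)$: take $u'=(a',t',k')$ with $a'\ne a$, where $k'=0$ if $k\ne0$ and $k'\ne0$ if $k=0$. The only $w$-neighbors are $w_a$ and $w_{a'}$, which differ. Neighbors in $X$ lie in the different layers $k$ and $k'$. One of $x,u'$ is in layer $0$ and has no neighbor in $Y$. So $N(x)\cap N(u')=\{v\}$.
* $vy_{ij}$: take $u'=(a',t',0)$ with $a'\notin\{i,j\}$, possible as $q\ge3$. Its neighbors are $v$, $w_{a'}$ and vertices of layer $0$, while the neighbors of $y_{ij}$ in $X$ have nonzero third coordinate. So $N(y_{ij})\cap N(u')=\{v\}$.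

By Lemma 1, $G_q$ is 3-critical.

**Step 3: connectedness and conclusion.** In $G_q$ the $w_j$ form a clique, $v$ is adjacent to all $w_j$, $(a,t,k)$ is adjacent to $w_b$ for every $b\ne a$, and $y_{ij}$ is adjacent to $w_b$ for every $b\notin\{i,j\}$. So $G_q$ is connected. Since $d_1+d_n=q+(n-2q)=n-q<n-3$ for $q\ge4$, Theorem A is proved and the conjecture is disproved. $\square$

For $q\ge4$ the graph $G_q$ has $d_1=q$ and $d_1+d_n=n-d_1$. Together with Section 3, this gives equality in Theorem B for every value of $d_1\ge 0$. Only the inequality of Theorem B remains.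

## 7. Orienting the neighborhood of $v$: the bound $\delta\le2\rho$

Let $G$ be 3-critical, $F=\overline G$, $\rho=d_1$, $\delta=\delta(F)=n-1-d_n$. If $d_1+d_n\ge n-3$, the inequality of Theorem B holds. So assume from now on that $d_1+d_n\le n-4$. We shall show
$$\delta\le2\rho-1. \tag{6}$$
This means $d_n\ge n-2\rho$, that is, $d_1+d_n\ge n-d_1$, as required.

Let $v$ be a vertex with $d(v)=\Delta(F)=n-1-\rho$. Put $N=N(v)$ and $R=V\setminus(N\cup\{v\})$, so $|R|=\rho$. Our assumption reads $d(v)+\delta=2n-2-(d_1+d_n)\ge n+2$, or
$$\delta\ge\rho+3. \tag{7}$$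
For $x\in N$ let $A(x)=N(x)\cap R$, and let $H=F[N]$ be the subgraph induced on $N$.

**Step 1: basic facts.** They make the picture of Section 4 precise.

*(a) No pair containing $v$ is a witness.* By (2), such a pair has at least $d(v)+\delta-n\ge2$ common neighbors.

*(b) For each $u\in N$ there is $u'\in N$ with $N(u)\cap N(u')=\{v\}$; in particular $A(u)\cap A(u')=\emptyset$.* The edge $vu$ is essential. By (a) its witness is a pair $\{u,u'\}$ with $u'\neq v$ and $N(u)\cap N(u')=\{v\}$, and $v\in N(u')$ says $u'\in N$.

*(c) Arcs.* Let $uu'\in E(H)$. It has a witness $\{x,w\}$ with $N(x)\cap N(w)=\{x'\}$ and $\{x,x'\}=\{u,u'\}$. Here $w\ne v$ by (a), and $w\notin N$, since otherwise $v$ would be a second common neighbor. So $w\in R$. For every edge of $H$ fix one such choice, orient the edge $x\to x'$, and say that $x$ *uses* $w$ for this arc. Then $w\in A(x')$. Distinct arcs leaving $x$ use distinct vertices $w$, because $w$ determines $x'$. Let $f(x)$ and $g(x)$ be the out-degree and in-degree of $x$. Then $f(x)\le\rho$, and since the neighbors of $x$ are $v$, the vertices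 of $A(x)$, and its $H$-neighbors,
$$d(x)=1+|A(x)|+f(x)+g(x). \tag{8}$$

(In $F_q$, the witnesses of Step 2 of Section 6 orient the edges inside $X$ from a vertex to its predecessors, with $w_b$ used for the predecessor $(b,a,k)$.)

*(d) If $x\to u$ is an arc, then no $w\in A(x)$ is used by $u$; hence*
$$f(u)\le\rho-|A(x)|. \tag{9}$$
If $w\in A(x)$, then $x\in N(u)\cap N(w)$. If $u$ used $w$, this intersection would be the single head of the corresponding arc, so that arc would be $u\to x$; but the edge is oriented $x\to u$.

*(e) $1\le|A(x)|\le\rho-1$ for all $x\in N$.* An arc into $x$ uses an element of $A(x)$. So if $A(x)=\emptyset$, then $g(x)=0$ and $d(x)=1+f(x)\le1+\rho<\delta$ by (7), a contradiction. Hence all $A(x)$ are nonempty. By (b) some nonempty $A(u')$ is disjoint from $A(x)$, so $A(x)\ne R$.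

*(f) If $f(x)=\rho$, then $g(x)=0$.* An arc $z\to x$ would give $f(x)\le\rho-|A(z)|\le\rho-1$ by (9) and (e).

**Step 2: a double count.** We average the slack in (9) over all arcs. Put $\sigma(x\to u)=\rho-|A(x)|-f(u)\ge0$. In the sum over all arcs, $\rho-|A(x)|$ occurs $f(x)$ times and $f(u)$ occurs $g(u)$ times, so
$$\sum_{x\to u}\sigma(x\to u)=\sum_{x\in N}f(x)\bigl(\rho-|A(x)|-g(x)\bigr)=\sum_{x\in N}f(x)\bigl(\rho+1+f(x)-d(x)\bigr), \tag{10}$$
the last equality by (8).

**Step 3: $\delta\le2\rho$.** Every $x\in N$ has $H$-degree at least $\delta-1-\rho\ge2$ by (8) and (7), so $H$ has edges and some $f(x)$ is positive. The left side of (10) is nonnegative, so some $x$ with $f(x)>0$ has $d(x)\le\rho+1+f(x)$. If $f(x)\le\rho-1$, then $d(x)\le2\rho$. If $f(x)=\rho$, then $g(x)=0$ by (f), and $d(x)=1+|A(x)|+\rho\le2\rho$ by (e). So $\delta\le2\rho$, and with (7) we get $\rho\ge3$.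

This is one short of (6). **It remains to refute $\delta=2\rho$.** Assume from here on that $\delta=2\rho$; then all degrees are at least $2\rho$, and still $\rho\ge3$. The average alone cannot decide this: in (10) the vertices with $f(x)=\rho$ may contribute positive terms on the right and pay for losses elsewhere. We isolate them.

**Step 4: the vertices with $f=\rho$.** Let $T=\{x\in N:f(x)=\rho\}$ and $\tau=|T|$. For $x\in T$ we have $g(x)=0$ and $2\rho\le d(x)=1+|A(x)|+\rho$, so by (e)
$$|A(x)|=\rho-1,\qquad d(x)=2\rho .$$
Write $R\setminus A(x)=\{m(x)\}$; this is the unique vertex of $R$ that $x\in T$ misses. In (10) each $x\in T$ contributes $\rho(\rho+1+\rho-2\rho)=\rho$ on the right. Hence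
$$\rho\,\tau=\sum_{x\to u}\sigma(x\to u)+\sum_{x\in N\setminus T}f(x)\bigl(d(x)-\rho-1-f(x)\bigr). \tag{11}$$
All terms on the right are nonnegative, since for $x\notin T$ we have $d(x)\ge2\rho$ and $f(x)\le\rho-1$.

## 8. No vertex of out-degree $\rho$

This section shows that $T=\emptyset$ is impossible. If $T=\emptyset$, the left side of (11) is $0$, so all terms vanish.

**Step 1: every vertex of $N$ has $|A|=1$ and $f=\rho-1$.** If $f(x)>0$, then $f(x)=d(x)-\rho-1\ge\rho-1$, so $f(x)=\rho-1$. Thus all out-degrees are $0$ or $\rho-1$. For an arc $x\to u$, vanishing of $\sigma$ gives $|A(x)|=\rho-f(u)$. Since $|A(x)|\le\rho-1$, we cannot have $f(u)=0$, so $f(u)=\rho-1$ and $|A(x)|=1$. So heads have out-degree $\rho-1$, and tails have $|A|=1$. A vertex with $g=0$ would have $d\le1+(\rho-1)+(\rho-1)<2\rho$ by (8) and (e), which is excluded. So every vertex of $N$ is a head, hence has $f=\rho-1>0$, hence is a tail, hence has $|A|=1$.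

**Step 2: $R$ becomes too dense.** Two distinct vertices of $R$ have no common neighbor in $N$, because vertices of $N$ have $|A|=1$; and $v$ is not adjacent to $R$. By P they have a common neighbor in $R$. Fix $w\in R$. As $|R|=\rho\ge3$, there is another vertex of $R$, so $w$ has a neighbor $w'\in R$; and $w,w'$ have a common neighbor $w''\in R$. Let $u\in N$ be a common neighbor of $v$ and $w$, which exists by P. Then $w\in N(u)\cap N(w')$ and $w\in N(u)\cap N(w'')$. If $u$ used $w'$ or $w''$, the corresponding intersection would be a single vertex of $N$, but it contains $w\notin N$. So $u$ uses neither, and $f(u)\le\rho-2$, contradicting Step 1.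

Hence $T\ne\emptyset$.

## 9. Heads of arcs from $T$

Now we study the out-neighbors of $T$ and set up two counts on them. Roughly, (11) gives a budget, and the essential edges from $T$ to $R$ have to be paid from it.

**Step 1: the shape of an out-neighbor of $T$.** Let $x\in T$. Since $f(x)=\rho=|R|$ and distinct arcs use distinct vertices, every $w\in R$ is used by $x$: $N(x)\cap N(w)=\{u_w\}$ with $u_w\in N$. The $u_w$ are distinct, and since $g(x)=0$ they are all the $H$-neighbors of $x$. By (c), $w\in A(u_w)$. If $w'\in A(u_w)$, then $u_w\in N(x)\cap N(w')=\{u_{w'}\}$, so $w'=w$. Thus $|A(u_w)|=1$.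

Let $Q$ be the set of heads of arcs from $T$. By (f), vertices of $T$ are not heads, so $Q\cap T=\emptyset$. For $y\in Q$ we have $|A(y)|=1$; by (9) with a tail in $T$ we have $f(y)\le\rho-(\rho-1)=1$; and (8) gives
$$d(y)=2+f(y)+g(y),\qquad g(y)\ge2\rho-2-f(y),\qquad f(y)\in\{0,1\}. \tag{12}$$
Let $t(y)\ge1$ be the number of in-neighbors of $y$ in $T$, and $n'(y)=g(y)-t(y)$ the number of its other in-neighbors, called non-$T$ in-neighbors. Any neighbor of $y$ in $T$ is an in-neighbor, because vertices of $T$ have no incoming arcs.

If $f(y)=1$, let $s(y)\in R$ be the vertex that $y$ uses. By (d), $s(y)\notin A(x')$ for every in-neighbor $x'$ of $y$. In particular $m(x)=s(y)$ for all in-neighbors $x\in T$, so all of these have the same set $A(x)=R\setminus\{s(y)\}$.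

**Step 2: the budget.** We localize (11) at heads. For $u\in N\setminus T$ put
$$C(u)=\sum_{x\to u}\sigma(x\to u)+f(u)\bigl(d(u)-\rho-1-f(u)\bigr)\ge0 .$$
Since $T$ contains no heads, (11) says $\sum_{u\in N\setminus T}C(u)=\rho\tau$. The number of arcs leaving $T$ is also $\rho\tau$, and it equals $\sum_{y\in Q}t(y)$. With $b(y)=t(y)-C(y)$ we get
$$\sum_{y\in Q}b(y)=\rho\tau-\sum_{y\in Q}C(y)\ge0. \tag{13}$$
To compute $b(y)$, split the in-neighbors of $y\in Q$. Each one in $T$ contributes $\sigma=1-f(y)$, each non-$T$ one contributes $\rho-|A(x')|-f(y)$, and by (12) the last term of $C(y)$ is $f(y)(1+g(y)-\rho)$. Writing $S=\sum_{x'}(\rho-|A(x')|)$ over the non-$T$ in-neighbors $x'$ of $y$,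
$$C(y)=t(y)+S-f(y)\bigl(t(y)+n'(y)\bigr)+f(y)\bigl(1+g(y)-\rho\bigr)=t(y)+S-(\rho-1)f(y).$$
Therefore
$$b(y)=(\rho-1)f(y)-\sum_{x'\ \text{non-}T}\bigl(\rho-|A(x')|\bigr),\qquad\text{each summand}\ \ge1, \tag{14}$$
the last remark by (e).

**Step 3: how the edges from $T$ to $R$ are witnessed.** Let $x\in T$ and $w\in A(x)$. The edge $xw$ is essential. Can its witness be $\{x,p\}$ with $N(x)\cap N(p)=\{w\}$? Not with $p=v$, since $v\not\sim w$; not with $p\in N$, since $v$ would be an extra common neighbor; not with $p\in R$, since then $N(x)\cap N(p)=\{u_p\}\subseteq N$. So the witness is $\{w,p\}$ with $N(w)\cap N(p)=\{x\}$, and $p\ne v$ by (a). Since $p\sim x$, one of the following holds.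

* (i) $p=w'\in A(x)$, and $x$ is the only common neighbor of $w$ and $w'$.
* (ii) $p=y\in N$ with $y\sim x$. Then $y$ is an out-neighbor of $x$, so $y\in Q$, and $N(y)\cap N(w)=\{x\}$.

We say that $xw$ is *covered* as in (i) or as in (ii). For $y\in Q$ let $c(y)$ be the number of pairs $(x,w)$ with $x\in T$, $w\in A(x)$ and $N(y)\cap N(w)=\{x\}$. For such a counted pair $x$ is an in-neighbor of $y$, and every in-neighbor $x'\ne x$ of $y$ has $w\notin A(x')$, since it would be a second common neighbor of $y$ and $w$. For given $y$ and $w$ there is at most one such $x$.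

So each counted pair shrinks the sets $A(x')$ of the other in-neighbors of $y$, and by (14) small sets $A(x')$ at non-$T$ in-neighbors make $b(y)$ small. The next section turns this into an inequality.

## 10. Covers of type (ii) are expensive

**Claim.** $8c(y)+3b(y)\le2t(y)$ for every $y\in Q$.

*Proof.* Write $f,c,b,t,n'$ for the values at $y$. By (12), $n'\ge2\rho-2-f-t$. Recall $\rho\ge3$.

**Case $f=1$, $t\ge2$.** All in-neighbors of $y$ in $T$ have the same set $A$. A counted pair $(x,w)$ would have $w\in A(x)=A(x_2)$ for another in-neighbor $x_2\in T$, which is impossible. So $c=0$. Here $n'\ge2\rho-3-t$. By (14), $b\le\rho-1$ and $b\le\rho-1-n'\le t+2-\rho$. If $t\ge2\rho-3$, then $3b\le3\rho-3\le4\rho-6\le2t$. If $t\le2\rho-3$, then $t\le 2\rho-3\le3\rho-6$, so $3b\le3t+6-3\rho\le2t$.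

**Case $f=1$, $t=1$.** Let $x$ be the in-neighbor in $T$. Here $n'\ge2\rho-4\ge2$. All counted pairs have the form $(x,w)$, with $c$ distinct vertices $w\in A(x)$. Each non-$T$ in-neighbor $x'$ satisfies $s(y)=m(x)\notin A(x')$, and $A(x')$ also avoids the $c$ vertices $w$. Since $m(x)\notin A(x)$, these are $c+1$ distinct vertices of $R$. So $1\le|A(x')|\le\rho-1-c$; as such an $x'$ exists, $c\le\rho-2$, and by (14)
$$b\le\rho-1-(2\rho-4)(1+c).$$
Therefore $8c+3b\le8c+3\rho-3-(6\rho-12)(1+c)=(20-6\rho)c+9-3\rho$. For $\rho=3$ this is $2c\le2=2t$, since $c\le1$. For $\rho\ge4$ it is negative.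

**Case $f=0$, $t=1$.** Here $n'\ge2\rho-3\ge3$. All counted pairs involve the same $x$, so they have $c$ distinct vertices $w$, and each non-$T$ in-neighbor $x'$ avoids them: $\rho-|A(x')|\ge c$. So $b\le-3c$ and $8c+3b\le-c\le0$.

**Case $f=0$, $t=2$.** Let $x_1,x_2$ be the in-neighbors in $T$. A counted pair $(x_1,w)$ has $w\notin A(x_2)$, so $w=m(x_2)$; symmetrically a counted pair $(x_2,w)$ has $w=m(x_1)$. So $c\le2$. If $c=2$, the two counted vertices $m(x_2)$ and $m(x_1)$ are distinct, since $m(x_2)\in A(x_1)$ while $m(x_1)\notin A(x_1)$. In all cases each non-$T$ in-neighbor avoids $c$ distinct vertices of $R$, so each summand in (14) is at least $c$. Since $n'\ge2\rho-4\ge2$, we get $b\le-2c$ and $8c+3b\le2c\le4=2t$.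

**Case $f=0$, $t\ge3$.** Suppose two different pairs $(x,w)$ and $(x',w')$ were counted. Then $w\ne w'$, since $w$ determines $x$. As $t\ge3$, there is an in-neighbor in $T$ outside $\{x,x'\}$; it would miss both $w$ and $w'$, but each vertex of $T$ misses exactly one vertex of $R$. So $c\le1$. If $t=3$, then $n'\ge2\rho-5\ge1$, so $b\le-1$ and $8c+3b\le5\le6=2t$. If $t\ge4$, then $b\le0$ by (14) and $8c+3b\le8\le2t$. $\square$

Sum the Claim over $Q$. With $\sum_{y\in Q}b(y)\ge0$ from (13) and $\sum_{y\in Q}t(y)=\rho\tau$,
$$\sum_{y\in Q}c(y)\le\frac{\rho\tau}4. \tag{15}$$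

## 11. Twins in $T$ and the end of the proof of Theorem B

There are $(\rho-1)\tau$ edges between $T$ and $R$, and by (15) at most $\rho\tau/4$ of them can be covered as in (ii). The others need (i), which we now show is available only to few vertices of $T$.

**Step 1: limits on (i).** Let $T'\subseteq T$ be the set of $x\in T$ having at least one edge $xw$, $w\in A(x)$, covered as in (i). For $x\in T\setminus T'$ all $\rho-1$ edges $xw$ are covered as in (ii), and each gives a pair $(x,w)$ counted at some $y\in Q$. So (15) yields
$$(\rho-1)\,|T\setminus T'|\le\frac{\rho\tau}4. \tag{16}$$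
Call distinct $x,x'\in T$ *twins* if $m(x)=m(x')$. Let $x\in T'$ via the pair $\{w,w'\}\subseteq A(x)$ whose only common neighbor is $x$. Every $x'\in T\setminus\{x\}$ misses $w$ or $w'$, so $m(x')\in\{w,w'\}$; but $m(x)\notin\{w,w'\}$. So a vertex of $T'$ has no twin, and the values $m(x')$ of all other $x'\in T$ lie in a 2-set.

**Step 2: $\tau\ge4$ is impossible.** We claim $|T'|\le2$. Otherwise take distinct $x_1,x_2,x_3\in T'$ and a further $x_4\in T$. Since $x_1\in T'$, the vertices $m(x_2),m(x_3),m(x_4)$ lie in a 2-set, so two of them coincide. Any two of the indices $2,3,4$ include $2$ or $3$, so $x_2$ or $x_3$ has a twin, contradicting Step 1. Hence $|T\setminus T'|\ge\tau-2\ge\tau/2$, and (16) gives $2(\rho-1)\le\rho$, that is, $\rho\le2$, a contradiction.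

**Step 3: $\tau\le3$ with twins is impossible.** Two twins both lie outside $T'$, so $|T\setminus T'|\ge2\ge2\tau/3$. Then (16) gives $8(\rho-1)\le3\rho$, that is, $5\rho\le8$, a contradiction.

**Step 4: $\tau\le3$ without twins forces $\rho=3$ and $b=c=0$ on $Q$.** Let $y\in Q$. If $f(y)=0$, then $n'(y)\ge2\rho-2-t(y)\ge2\rho-5\ge1$, so $b(y)<0$ by (14). If $f(y)=1$, then the in-neighbors of $y$ in $T$ are pairwise twins by Step 1 of Section 9, so $t(y)=1$. By the bound from the case $f=1$, $t=1$ of the Claim,
$$b(y)\le\rho-1-(2\rho-4)(1+c(y))\le3-\rho\le0,$$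
and $b(y)<0$ unless $\rho=3$ and $c(y)=0$. So all $b(y)\le0$, and (13) forces $b(y)=0$ for every $y\in Q$. Since $T\ne\emptyset$, $Q$ is nonempty. Hence $\rho=3$, and $f(y)=t(y)=1$, $c(y)=0$ for all $y\in Q$.

**Step 5: the last configuration.** Since all $c(y)$ are $0$, no edge is covered as in (ii). Take $x\in T$ and an out-neighbor $y\in Q$ of $x$. By (14), $0=2-\sum(3-|A(x')|)$, where the sum is over $n'(y)\ge2\rho-4=2$ non-$T$ in-neighbors $x'$ and each summand is at least $1$. So there are exactly two summands, both equal to $1$, and some non-$T$ in-neighbor $x'$ of $y$ has $|A(x')|=2$. By Step 1 of Section 9, $s(y)=m(x)\notin A(x')$. As $|R|=3$, this gives $A(x')=R\setminus\{m(x)\}=A(x)$. Now $|A(x)|=\rho-1=2$, so the only pair that could serve in (i) at $x$ is the set $A(x)$ itself, and its two elements have the two distinct common neighbors $x$ and $x'$. So the edges $xw$ with $w\in A(x)$ are covered neither as in (i) nor as in (ii), although they are essential. This is a contradiction.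

Section 8 excluded $T=\emptyset$, and Steps 2–5 exclude $T\neq\emptyset$. So $\delta=2\rho$ is impossible, and with Step 3 of Section 7 we obtain $\delta\le2\rho-1$, which is (6). This proves the inequality $d_1+d_n\ge n-\max\{3,d_1\}$; the equality cases are in Sections 3 and 6. Moreover, (6) and (7) together give $\rho+3\le2\rho-1$, so a violation of the case $i=0$ of the conjecture forces $d_1\ge4$; and the graphs $G_q$ with $q\ge4$ show that it occurs for each value $d_1\ge 4$. Theorem B is proved. $\square$
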